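# Quadratic relations among the principal and almost-principal minors of a symmetric matrix

## 1. Three-by-three matrices, where every minor is available

Take a symmetric matrix of unknowns and write down some of its minors: the principal ones, and those whose row set and column set differ in a single element. These minors satisfy many polynomial relations. Some are quadratic, such as $\det\Sigma_{12,12}=\sigma_{11}\sigma_{22}-\sigma_{12}^2$. We ask whether every relation is a consequence of quadratic ones. The conjecture that the answer is yes is the problem treated here; its source is "The Gaussian Conditional Independence Inference Problem", https://taboege.de/research/dissert.pdf.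

**Definition (the minors and their variables).** Let $\Sigma=(\sigma_{ij})$ be a symmetric $n\times n$ matrix and $[n]=\{1,\dots,n\}$. For $K\subseteq[n]$ the principal minor is $\det\Sigma_{K,K}$ (equal to $1$ for $K=\emptyset$). For distinct $i,j$ and $K\subseteq[n]\setminus\{i,j\}$ the almost-principal minor has row set $iK=\{i\}\cup K$ and column set $jK$. There are $N=2^n+\binom n2 2^{n-2}$ of them in all. Let $R=\mathbb C[p_K,a_{ij|K}]$ be the polynomial ring with one variable per minor, including a genuine variable $p=p_\emptyset$. We write $a_{ij}=a_{ij|\emptyset}$.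

We fix signs as follows: $a_{ij|K}$ stands for the determinant with rows in the order $i,K$ and columns in the order $j,K$, with the same order of $K$ in both. It does not depend on that order, and transposing shows $a_{ij|K}=a_{ji|K}$. For example $a_{13|2}=\sigma_{13}\sigma_{22}-\sigma_{12}\sigma_{23}$, whereas listing rows $\{1,2\}$ and columns $\{2,3\}$ increasingly gives the negative of this. Other orderings replace some variables by their negatives. This is a degree-preserving automorphism of $R$, so it does not affect the question.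

**Definition (the ideal $\mathcal J_n$).** Let $\varphi:R\to\mathbb C[\Sigma]$ send $p\mapsto1$ and every other variable to its minor. A homogeneous $f\in R$ is put into $\mathcal J=\mathcal J_n$ exactly when $\varphi(f)=0$, and $\mathcal J$ is the ideal generated by these $f$. Equivalently, $\mathcal J$ is the kernel of the ring map $\Phi:R\to\mathbb C[\Sigma][t]$ that sends each variable to $t$ times its minor (so $p\mapsto t$), because $\Phi(f)=t^k\varphi(f)$ for $f$ of degree $k$. Hence $\mathcal J$ is a homogeneous prime ideal: it is the vanishing ideal of the closure of the image of $\Sigma\mapsto(1:\det\Sigma_{K,K}:\det\Sigma_{iK,jK})$ in $\mathbb P^{N-1}$. A quadric in $\mathcal J$ is a homogeneous element of degree $2$.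

For instance $p_Kp_{ijK}-p_{iK}p_{jK}+a_{ij|K}^2\in\mathcal J$ for all $i\ne j$ and $K\subseteq[n]\setminus\{i,j\}$.

To warm up, let $n=2$. Then $R=\mathbb C[p,p_1,p_2,p_{12},a_{12}]$, and $g=p\,p_{12}-p_1p_2+a_{12}^2$ lies in $\mathcal J$. The elements $\Phi(p)=t$, $\Phi(p_i)=t\sigma_{ii}$, $\Phi(a_{12})=t\sigma_{12}$ are algebraically independent, so $R/\mathcal J$ has dimension at least $4$. Thus $\mathcal J$ is a nonzero prime of height one in a factorial ring, hence principal. The form $g$ is a nondegenerate quadratic form in five variables, so it is irreducible, and $\mathcal J=(g)$.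

Now let $n=3$. We need one classical input. Let $B\subset\mathbb C[\Sigma][t]$ be the subring generated by $t$ times *all* minors of $\Sigma$ (the empty one included), graded by degree in $t$; so $B_1$ is $t$ times the span of all minors. The row space of $(\mathrm{Id}\mid\Sigma)$ is a Lagrangian subspace of $\mathbb C^{2n}$, its Plücker coordinates are, up to sign, the minors of $\Sigma$, and such subspaces fill a dense open subset of the Lagrangian Grassmannian $LGr(n,2n)$. So $B$ is the homogeneous coordinate ring of $LGr(n,2n)\subset\mathbb P(V(\omega_n))$, the orbit of the highest weight line in the representation $V(\omega_n)$ of $Sp_{2n}$.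

**Theorem (Kostant).** $B_k\cong V(k\omega_n)^*$ for all $k$, and the kernel of $\mathrm{Sym}(B_1)\to B$ is generated by quadrics. (See W. Lichtenstein, *A system of quadrics describing the orbit of the highest weight vector*, Proc. AMS 84 (1982); Procesi, *Lie Groups*, Ch. 10.)

**Theorem 1.** $\mathcal J_3$ is generated by its quadrics.

**Proof.** Two $2$-subsets of $[3]$ always meet, so every minor of a $3\times3$ symmetric matrix is principal or almost-principal up to sign, and $B_1$ is spanned by the images of the variables of $R$. These images are linearly independent. Indeed, give $\sigma_{ij}$ the multidegree $e_i+e_j\in\mathbb Z^n$. Then $\det\Sigma_{K,K}$ has multidegree $2\cdot1_K$ and $a_{ij|K}$ has multidegree $e_i+e_j+2\cdot1_K$. The entries $1$ of this vector reveal $\{i,j\}$ and the entries $2$ reveal $K$, so all these multidegrees are distinct. Hence $R=\mathrm{Sym}(B_1)$, $R/\mathcal J_3=B$, and Kostant's theorem applies. $\square$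

What changes for larger $n$?

## 2. Projecting away from the other minors

For $n\ge4$ there are minors whose row set $I$ and column set $J$ satisfy $|I\setminus J|\ge2$, such as $\det\Sigma_{12,34}=\sigma_{13}\sigma_{24}-\sigma_{14}\sigma_{23}$. Our ring $R$ has no variables for them. Geometrically, we project $LGr(n,2n)$ to a smaller projective space. Algebraically, if $\mathcal I\subset\mathrm{Sym}(B_1)$ is the ideal of $LGr(n,2n)$, then $\mathcal J=\mathcal I\cap R$. The ideal $\mathcal I$ is generated by quadrics, but this does not pass to $\mathcal I\cap R$ on general grounds, as the following example shows.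

**Example.** The rational normal quartic $(s^4:s^3t:s^2t^2:st^3:t^4)$ has its ideal generated by quadrics, the $2\times2$ minors of a Hankel matrix. Drop the middle coordinate and keep $x_0=s^4$, $x_1=s^3t$, $x_3=st^3$, $x_4=t^4$. Among the ten products of two of these, the exponents of $t$ are $0,1,3,4,2,4,5,6,7,8$. The only coincidence is $x_0x_4=x_1x_3$, so there is one quadric up to scale. The relation $x_1^3-x_0^2x_3$ is not a multiple of $x_0x_4-x_1x_3$: at $x_0=0$ it becomes $x_1^3$, which is not divisible by $x_1x_3$. So a projection can need cubics.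

Let $Q=Q_n\subseteq\mathcal J_n$ be the ideal generated by the quadrics of $\mathcal J_n$, and let $\mathfrak m$ be the irrelevant ideal of $R$, generated by all variables.

**Definition (saturation).** $Q^{\mathrm{sat}}=\{f\in R:\mathfrak m^rf\subseteq Q\text{ for some }r\}$. For example, in $\mathbb C[x,y]$ the ideal $(x^2,xy)=x\,(x,y)$ has saturation $(x)$. The quotient $(x)/(x^2,xy)$ is one-dimensional, spanned by $x$.

These are the results.

**Theorem A.** Let $n\ge5$ and
$$\begin{aligned}F=\;&2\,[\,a_{12|34}a_{35}a_{45}-a_{12|3}a_{35|4}a_{45}-a_{12|4}a_{35}a_{45|3}+a_{12}a_{35|4}a_{45|3}]\\&-a_{34}[\,a_{13|45}a_{23}-a_{13|5}a_{23|4}-a_{13|4}a_{23|5}+a_{13}a_{23|45}]\\&-a_{34}[\,a_{14|35}a_{24}-a_{14|5}a_{24|3}-a_{14|3}a_{24|5}+a_{14}a_{24|35}].\end{aligned}$$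
Then $F\in\mathcal J_n$, but $F$ is not in the ideal generated by the quadrics of $\mathcal J_n$. So the conjecture is false for every $n\ge5$.

**Theorem B.** Let $n\ge3$.

1. $\mathcal J_n$ is the saturation of $Q_n$ with respect to the irrelevant ideal, and $\mathcal J_n/Q_n$ has finite length.
2. $\mathcal J_n=Q_n$ if and only if $n\in\{3,4\}$.

## 3. Row expansion, diagonal derivatives and pivots

The first thing to try is to express every minor through the matrix entries by quadrics. This works after inverting $p$, and together with the symmetries of the problem it proves Theorem B.1. It also shows where the approach stops.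

**Step 1 (multidegree).** *This step lets us treat one multidegree at a time.* Give $p_K$ the multidegree $2\cdot1_K$ and $a_{ij|K}$ the multidegree $e_i+e_j+2\cdot1_K$. Let $R_k(d)$ be the part of $R$ of degree $k$ and multidegree $d\in\mathbb Z_{\ge0}^n$. Then $\varphi$ maps $R_k(d)$ into the multidegree-$d$ part of $\mathbb C[\Sigma]$. If $f=\sum_df_d$ has degree $k$ and $\varphi(f)=0$, every $\varphi(f_d)$ vanishes. So $\mathcal J$ is multigraded. We write $[\mathcal J]_k$ for its degree-$k$ part and $\mathcal J_{(2)}(d)=\mathcal J\cap R_2(d)$. A variable has odd multidegree exactly at $i,j$ if it is $a_{ij|K}$ (we call $i,j$ its *distinguished* indices), and nowhere if it is $p_K$.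

**Step 2 (differentiating in $\sigma_{ii}$).** *This step makes membership in $\mathcal J$ easy to check for some $f$.* Let $F_i$ be the derivation of $R$ with
$$F_ip_K=p_{K\setminus i},\qquad F_ia_{jk|K}=a_{jk|K\setminus i}\quad(i\in K),\qquad F_i=0\text{ on the other variables.}$$
The entry $\sigma_{ii}$ occurs in $p_K$ or $a_{jk|K}$ only if $i\in K$, and then it sits at the same position in the row order and the column order, so its cofactor is $+p_{K\setminus i}$ or $+a_{jk|K\setminus i}$. Hence
$$\varphi(F_if)=\frac{\partial\varphi(f)}{\partial\sigma_{ii}}.\tag{1}$$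
In particular $F_i\mathcal J\subseteq\mathcal J$. Moreover, if $F_if=0$ for all $i$, then $\varphi(f)$ does not involve diagonal entries, and for homogeneous $f$ we get: $f\in\mathcal J$ if and only if $\varphi(f)$ vanishes at zero diagonal. Writing $(ij)=\sigma_{ij}$, at zero diagonal we have
$$a_{ij|k}=-(ik)(kj),\qquad a_{ij|kl}=-(ij)(kl)^2+(ik)(kl)(lj)+(il)(lk)(kj),\tag{2}$$
$$p_k=0,\qquad p_{kl}=-(kl)^2,\qquad p_{jkl}=2(jk)(kl)(jl).\tag{3}$$
For the second formula, expand $\det\begin{pmatrix}(ij)&(ik)&(il)\\(kj)&0&(kl)\\(lj)&(lk)&0\end{pmatrix}$ along the first row.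

**Step 3 (pivots).** *This step moves $p_\emptyset$ to any other $p_K$, so that what is proved for $p_\emptyset$ holds for every $p_K$.* Let $w_i$ be the automorphism of $R$ given, for $i$ not among the other displayed indices, by
$$p_K\mapsto p_{iK},\quad p_{iK}\mapsto-p_K,\quad a_{jk|K}\mapsto a_{jk|iK},\quad a_{jk|iK}\mapsto-a_{jk|K},\quad a_{ij|K}\mapsto a_{ij|K}.$$
We claim $w_i\mathcal J=\mathcal J$. For $\Sigma$ with $s=\sigma_{ii}\neq0$ define a symmetric matrix $\Sigma'$ by
$$\sigma'_{ii}=-1/s,\qquad\sigma'_{ij}=\sigma_{ij}/s,\qquad\sigma'_{jk}=\sigma_{jk}-\sigma_{ij}\sigma_{ik}/s\quad(j,k\ne i).$$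
Let $i\notin K$. Away from row and column $i$, $\Sigma'$ is the Schur complement of $\sigma_{ii}$. Putting $i$ first in rows and columns therefore gives $p_K(\Sigma')=p_{iK}(\Sigma)/s$ and $a_{jk|K}(\Sigma')=a_{jk|iK}(\Sigma)/s$. For minors that use row $i$ of $\Sigma'$, add $\sigma_{ki}$ times row $i$ to each row $k\ne i$. The entry in column $l\neq i$ becomes $\sigma_{kl}-\sigma_{ik}\sigma_{il}/s+\sigma_{ik}\sigma_{il}/s=\sigma_{kl}$, and the entry in column $i$ becomes $\sigma_{ki}/s-\sigma_{ki}/s=0$. If column $i$ is used too, its only nonzero entry is now $-1/s$, so $p_{iK}(\Sigma')=-p_K(\Sigma)/s$ and $a_{jk|iK}(\Sigma')=-a_{jk|K}(\Sigma)/s$. If column $i$ is not used, row $i$ is $1/s$ times the row of $\Sigma$, so $a_{ij|K}(\Sigma')=a_{ij|K}(\Sigma)/s$. Comparing with the definition of $w_i$, for $f$ of degree $k$,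
$$\varphi(w_if)(\Sigma)=s^k\,\varphi(f)(\Sigma').$$
If $f\in\mathcal J$, the right side vanishes, so $\varphi(w_if)$ vanishes on the dense set $\sigma_{ii}\ne0$, and $w_if\in\mathcal J$. Since $w_i^4=1$, $w_i\mathcal J=\mathcal J$.

**Step 4 (an action of $\prod_i\mathfrak{sl}_2$).** *This step gives the representation theory used for $n=4$.* Let $E_i$ be the derivation with $E_ip_K=p_{iK}$ $(i\notin K)$, $E_ia_{jk|K}=a_{jk|iK}$ $(i\notin K\cup\{j,k\})$, and $E_i=0$ on the other variables. On $R_1$ the pair $E_i,F_i$ acts on each pair $\{p_K,p_{iK}\}$ and $\{a_{jk|K},a_{jk|iK}\}$ as the standard representation $\mathbb C^2$ of $\mathfrak{sl}_2$, and as zero on the $a_{ij|K}$. Operators for different indices commute. So the $E_i,F_i$ generate an action of $\prod_i\mathfrak{sl}_2$ on $R$ by derivations. The operator $H_i=[E_i,F_i]$ acts on $p_{iK},a_{jk|iK}$ as $1$, on $p_K,a_{jk|K}$ as $-1$, on $a_{ij|K}$ as $0$, hence on $R_k(d)$ as $d_i-k$. Next, $w_iF_iw_i^{-1}=-E_i$: for $i\notin K$, $w_i^{-1}p_K=-p_{iK}$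 goes under $F_i$ to $-p_K$ and under $w_i$ to $-p_{iK}$, while $w_i^{-1}p_{iK}=p_K$ goes to $0$. The computation for $a_{jk|K}$ is the same, and both sides kill $a_{ij|K}$. Hence $E_i\mathcal J\subseteq\mathcal J$. All of $E_i,F_i,w_i$ preserve the degree, so $\mathcal J$ and $Q$ are both stable under all of them.

**Step 5 (inverting $p$).** *This step shows that the quadrics suffice once $p$ is invertible.* Expand $p_K$ along row $i\in K$, with $K$ ordered as $i,j,\dots$. The cofactor of $\sigma_{ii}$ is $p_{K\setminus i}$. Deleting row $i$ and column $j$ leaves rows $j,L$ and columns $i,L$ with $L=K\setminus ij$, with sign $-1$. The expansion of $a_{ij|K}$ along row $i$ is similar: deleting row $i$ and column $k$ leaves rows $k,L$ and columns $j,L$, with sign $-1$. So the following are quadrics in $\mathcal J$ (as identities in $R/\mathcal J$):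
$$p\,p_K=p_ip_{K\setminus i}-\sum_{j\in K\setminus i}a_{ij}a_{ij|K\setminus ij}\ (i\in K),\qquad p\,a_{ij|K}=a_{ij}p_K-\sum_{k\in K}a_{ik}a_{jk|K\setminus k}.\tag{4}$$
By induction on $|K|$, $(R/Q)_p$ is generated by $p^{\pm1}$, the $p_i$ and the $a_{ij}$. Under $\Phi$ these map to $t^{\pm1},t\sigma_{ii},t\sigma_{ij}$, where $t,t\sigma_{ii},t\sigma_{ij}$ are algebraically independent. So in
$$\mathbb C[p^{\pm1},p_i,a_{ij}]\to(R/Q)_p\to(R/\mathcal J)_p$$
the first map is onto and the composite is injective. Hence the second map is an isomorphism, i.e. $(\mathcal J/Q)_p=0$. Since $\mathcal J/Q$ is finitely generated, a power of $p$ kills it.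

**Step 6 (proof of Theorem B.1).** *This step passes from $p$ to the irrelevant ideal.* Products of the $w_i$ send $p$ to any $\pm p_K$ and preserve $\mathcal J$ and $Q$. So $\mathcal J/Q$ is killed by a power of every $p_K$, hence by $P^M$ for some $M$, where $P$ is the ideal generated by all $p_L$. The quadrics $p_Kp_{ijK}-p_{iK}p_{jK}+a_{ij|K}^2$ give $a_{ij|K}^2\in Q+P$. So $\mathfrak m^r\subseteq Q+P$ for some $r$, and $\mathfrak m^{rM}\subseteq Q+P^M$ kills $\mathcal J/Q$. A finitely generated graded module killed by a power of $\mathfrak m$ has finite length. Finally $\mathcal J\subseteq Q^{\mathrm{sat}}$, and conversely $Q^{\mathrm{sat}}\subseteq\mathcal J^{\mathrm{sat}}=\mathcal J$, because $\mathcal J$ is prime and does not contain $\mathfrak m$. $\square$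

This argument stops at a definite point: for $f\in\mathcal J$ it gives $p^ef\in Q$ with no control of $e$. The factor $p^e$ can be cancelled modulo the prime ideal $\mathcal J$, but nothing allows us to cancel it modulo $Q$. The quadrics cut out the right variety scheme-theoretically for every $n$, and the remaining question concerns a finite-dimensional space $\mathcal J/Q$. For $n\ge5$ Theorem A says that this space is not zero.

## 4. A cubic relation for every $n\ge5$

We must show $F\in\mathcal J$ and $F\notin Q$. The first is a zero-diagonal check. For the second we use a dual object: a linear functional $\lambda$ on cubics that kills every (variable)·(quadric of $\mathcal J$) but not $F$. Testing $\lambda$ requires no list of the quadrics, for the following reason.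

**Lemma 2.** Let $\lambda$ be a linear functional on $R_3(d)$. Suppose that for every variable $\ell$ there is a linear functional $\mu$ on $\mathbb C[\Sigma]$ with $\lambda(\ell m)=\mu(\varphi(m))$ for all monomials $m\in R_2(d-\deg\ell)$. Then $\lambda$ vanishes on $Q\cap R_3(d)$.

**Proof.** Since the quadrics form a multigraded space, $Q\cap R_3(d)=\sum_\ell\ell\cdot\mathcal J_{(2)}(d-\deg\ell)$, the sum over all variables. For $q\in\mathcal J_{(2)}(d-\deg\ell)$ linearity gives $\lambda(\ell q)=\mu(\varphi(q))=\mu(0)=0$. $\square$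

So after removing one variable we only have to explain the values of $\lambda$ on quadratic monomials $m$ by coefficients of the polynomial $\varphi(m)$.

**Step 1 ($F\in\mathcal J_n$).** *This step checks that $F$ is a relation.* We first verify that every $F_i$ kills $F$. Apply $F_3$ to the first bracket: it gives $a_{12|4}a_{35}a_{45}-a_{12}a_{35|4}a_{45}-a_{12|4}a_{35}a_{45}+a_{12}a_{35|4}a_{45}=0$. Apply $F_4$: $a_{12|3}a_{35}a_{45}-a_{12|3}a_{35}a_{45}-a_{12}a_{35}a_{45|3}+a_{12}a_{35}a_{45|3}=0$. And $F_5$ kills each of its factors. For the second bracket, $F_4$ gives $a_{13|5}a_{23}-a_{13|5}a_{23}-a_{13}a_{23|5}+a_{13}a_{23|5}=0$, $F_5$ gives $a_{13|4}a_{23}-a_{13}a_{23|4}-a_{13|4}a_{23}+a_{13}a_{23|4}=0$, and $F_3$ kills each factor. The third bracket is the second with $3\leftrightarrow4$, and $a_{34}$ is killed by all $F_i$. The remaining $F_i$ ($i\neq3,4,5$) kill every variable in $F$. So we may set the diagonal to $0$ and use (2).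

In the first bracket,
$$\begin{aligned}a_{12|34}a_{35}a_{45}&=-(12)(34)^2(35)(45)+(34)(35)(45)[(13)(24)+(14)(23)],\\-a_{12|3}a_{35|4}a_{45}&=-(13)(23)(34)(45)^2,\\-a_{12|4}a_{35}a_{45|3}&=-(14)(24)(34)(35)^2,\\a_{12}a_{35|4}a_{45|3}&=(12)(34)^2(35)(45),\end{aligned}$$
so the first bracket equals
$$G=(34)(35)(45)[(13)(24)+(14)(23)]-(13)(23)(34)(45)^2-(14)(24)(34)(35)^2.$$
In the second bracket,
$$\begin{aligned}a_{13|45}a_{23}&=-(13)(23)(45)^2+(14)(23)(35)(45)+(15)(23)(34)(45),\\-a_{13|5}a_{23|4}&=-(15)(24)(34)(35),\\-a_{13|4}a_{23|5}&=-(14)(25)(34)(35),\\a_{13}a_{23|45}&=-(13)(23)(45)^2+(13)(24)(35)(45)+(13)(25)(34)(45).\end{aligned}$$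
Hence $a_{34}$ times the second bracket is
$$\begin{aligned}&-2(34)(13)(23)(45)^2+(34)(35)(45)[(14)(23)+(13)(24)]\\&+(34)^2[(15)(23)(45)+(13)(25)(45)-(15)(24)(35)-(14)(25)(35)].\end{aligned}$$
The third bracket times $a_{34}$ is obtained by $3\leftrightarrow4$. The swap changes the sign of the square bracket after $(34)^2$, so these terms cancel in the sum, and the two products add up to $2G$. Therefore $\varphi(F)=2G-2G=0$.

**Step 2 (the functional).** *This step defines $\lambda$ and evaluates it on $F$.* The cubic $F$ has multidegree $d=(1,1,3,3,2,0,\dots,0)$, so only variables with indices in $\{1,\dots,5\}$ occur in $R_3(d)$. Define $\lambda$ on the monomials of $R_3(d)$ by: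

* (I) $\lambda(a_{12|K_1}a_{34|K_2}p_{K_3})=(-1)^{|K_3\cap\{3,4\}|}x$ for $K_1\sqcup K_2\sqcup K_3=\{3,4,5\}$, $K_2\subseteq\{5\}$, where $x=-2$ if $5\in K_2$ and $x=1$ otherwise;
* (II) $\lambda(a_{12|K_1}a_{35|K_2}a_{45|K_3})=3(-1)^{|K_2\cup K_3|}$ for $K_1\sqcup K_2\sqcup K_3=\{3,4\}$, $K_2\subseteq\{4\}$, $K_3\subseteq\{3\}$;
* $\lambda=0$ on all other monomials.

The four monomials of type (II) are those of the first bracket of $F$, and the other monomials of $F$ have neither type. So $\lambda(F)=2\,(3+3+3+3)=24\neq0$.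

**Step 3 (checking the hypothesis of Lemma 2).** *This step goes through all variables $\ell$.* If $d-\deg\ell$ has a negative entry there is nothing to check. In particular no relevant variable has $1$ or $2$ in its conditioning set $K$. Write $\sigma_D=\prod_{k\in D}\sigma_{kk}$. We use the following observation.

(∗) *If $m$ has degree $1$ in both indices $1$ and $2$ and contains no variable $a_{12|K}$, then no term of $\varphi(m)$ is divisible by $\sigma_{12}$.* Indeed the indices $1$ and $2$ then occur in different factors of $m$.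

We also use repeatedly that, for disjoint index sets, coefficients of products can be read off factor by factor, and that the term $\sigma_{jk}\sigma_K$ of $a_{jk|K}$ and the term $\sigma_K$ of $p_K$ have coefficient $1$.

**Case $\ell=p_{K_3}$, $K_3\subseteq\{3,4,5\}$.** *We explain $\lambda(p_{K_3}m)$ by coefficients containing $\sigma_{12}$.* Put $D=\{3,4\}\setminus K_3$ and $s=(-1)^{|K_3\cap\{3,4\}|}$. The monomial $m$ has the four odd indices $1,2,3,4$, so it is a product of two $a$'s with disjoint distinguished pairs. If $m$ contains no $a_{12|\cdot}$, then $\lambda(\ell m)=0$, and by (∗) every coefficient below vanishes on $\varphi(m)$. If $5\in K_3$, the only remaining monomial is $m=a_{12|D}a_{34}$, with required value $s$. Take $\mu=s\,\cdot$ the coefficient of $\sigma_{12}\sigma_{34}\sigma_D$. If $5\notin K_3$, there are $m_1=a_{12|D5}a_{34}$ and $m_2=a_{12|D}a_{34|5}$, with required values $s$ and $-2s$. Let $c_1,c_2$ be the coefficients of $\sigma_{12}\sigma_{34}\sigma_{55}\sigma_D$ and $\sigma_{12}\sigma_{35}\sigma_{45}\sigma_D$.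 Since $\varphi(m_1)$ is a multiple of $\sigma_{34}$, $(c_1,c_2)=(1,0)$ on $m_1$. Since $a_{34|5}=\sigma_{34}\sigma_{55}-\sigma_{35}\sigma_{45}$, $(c_1,c_2)=(1,-1)$ on $m_2$. So $\mu=s(c_1+3c_2)$ has the values $s$ and $-2s$.

**Case $\ell=a_{34|K_2}$, $K_2\subseteq\{5\}$.** *Here the sign of $\lambda$ must detect whether $3,4$ lie in the same factor.* The odd indices of $m$ are $1,2$. So $m=a_{1x|\cdot}a_{2x|\cdot}$ for some $x$, or $m=a_{12|K_1}p_{K_3}$ with $K_1\sqcup K_3=\{3,4,5\}\setminus K_2$. In the first case $\lambda(\ell m)=0$ and $\varphi(m)$ contains no $\sigma_{12}$. For the second, let $u=\sigma_{55}$ if $K_2=\emptyset$ and $u=1$ otherwise, and let $c_1,c_2$ be the coefficients of $\sigma_{12}\sigma_{33}\sigma_{44}u$ and $\sigma_{12}\sigma_{34}^2u$. Always $c_1=1$. If $3,4$ lie in the same set $K_1$ or $K_3$, the transposition $(3\,4)$ contributes $c_2=-1$. If they lie in different sets, $\sigma_{34}$ cannot occur and $c_2=0$. So $\mu=-x(c_1+2c_2)$ takes the value $x$ in the first situation and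 $-x$ in the second, which is $x(-1)^{|K_3\cap\{3,4\}|}$, as required.

**Case $\ell=a_{12|K}$, $K\subseteq\{3,4,5\}$.** *Both families of $\lambda$ meet here, which ties the numbers $1,-2,3$ together.* Put $E=\{3,4\}\setminus K$. The odd indices of $m$ are $3,4$, and $m$ does not involve $1,2$. If $5\in K$, then $m$ involves only $3,4$, so $m=a_{34}p_E$, with required value $(-1)^{|E|}$. Take $\mu=(-1)^{|E|}\,\cdot$ the coefficient of $\sigma_{34}\sigma_E$. If $5\notin K$, the monomials are
$$m_1=a_{34|5}p_E,\qquad m_2=a_{34}p_{E5},\qquad m_3=a_{35|E\cap\{4\}}a_{45|E\cap\{3\}},$$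
with required values $(-1)^{|E|}(-2,1,3)$. Let $c_1,c_2$ be the coefficients of $\sigma_{34}\sigma_{55}\sigma_E$ and $\sigma_{35}\sigma_{45}\sigma_E$. On $m_1$ they are $(1,-1)$. On $m_2$, whose image is divisible by $\sigma_{34}$, they are $(1,0)$. On $m_3$, where $\sigma_{55}$ does not occur, they are $(0,1)$. So $\mu=(-1)^{|E|}(c_1+3c_2)$ works.

**Case $\ell=a_{35|K_2}$, $K_2\subseteq\{4\}$.** *Only type (II) is involved.* Put $E=\{4\}\setminus K_2$, $s=(-1)^{|K_2|}$. The odd indices of $m$ are $1,2,4,5$, so $m$ is a product of two $a$'s with disjoint distinguished pairs. If $m$ contains no $a_{12|\cdot}$, then $\lambda(\ell m)=0$ and (∗) applies. The others are $m_1=a_{12|3E}a_{45}$ and $m_2=a_{12|E}a_{45|3}$, with required values $3s$ and $-3s$. Let $c_1,c_2$ be the coefficients of $\sigma_{12}\sigma_{45}\sigma_{33}\sigma_E$ and $\sigma_{12}\sigma_{34}\sigma_{35}\sigma_E$. On $m_1$ they are $(1,0)$, as $\sigma_{45}$ divides $\varphi(m_1)$. On $m_2$ they are $(1,-1)$, as $a_{45|3}=\sigma_{45}\sigma_{33}-\sigma_{34}\sigma_{35}$.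 So $\mu=3s(c_1+2c_2)$ works.

**Case $\ell=a_{45|K_3}$.** This follows from the previous case, since $\lambda$ and $d$ are invariant under $3\leftrightarrow4$.

**All other $\ell$.** No monomial with $\lambda\ne0$ contains $\ell$, so $\mu=0$ works.

By Lemma 2, $\lambda$ vanishes on $Q\cap R_3(d)$, while $\lambda(F)=24$. Hence $F\notin Q$, and Theorem A is proved. $\blacksquare$

Together with Step 5 of Section 3 this shows that for $n\ge5$ the variable $p$ really is a zero divisor modulo $Q$: some $p^eF$ lies in $Q$, and $F$ does not.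

## 5. Four-by-four matrices: the missing minors return in degree two

From now on $n=4$. The only minors that are neither principal nor almost-principal up to sign are $\det\Sigma_{12,34}$, $\det\Sigma_{13,24}$, $\det\Sigma_{14,23}$. With
$$X=(12)(34),\qquad Y=(13)(24),\qquad Z=(14)(23),\qquad\Theta=XY+XZ+YZ,$$
they are $Y-Z$, $X-Z$, $X-Y$. They span a two-dimensional space of multidegree $(1,1,1,1)$, which differs from the multidegrees of the $16+24=40$ minors in $R$. So $\dim B_1=42$. Put $A=R/\mathcal J\subseteq B$, the subring generated by the $40$ minors. The plan is to show that $A$ and $B$ agree from degree $2$ on (this section), that degree-$3$ relations come from quadrics (Section 6), and that this suffices (Section 7).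

At zero diagonal, $p_{1234}=X^2+Y^2+Z^2-2\Theta$: the double transpositions contribute $X^2,Y^2,Z^2$, and each of the three undirected $4$-cycles contributes twice, with sign $-1$. By (2),
$$\begin{aligned}a_{12|34}&=(34)(Y+Z-X),& a_{34|12}&=(12)(Y+Z-X),\\ a_{13|24}&=(24)(X+Z-Y),& a_{24|13}&=(13)(X+Z-Y),\\ a_{14|23}&=(23)(X+Y-Z),& a_{23|14}&=(14)(X+Y-Z).\end{aligned}\tag{5}$$
We call the value of $\varphi$ at zero diagonal the *image*. The monomials $X,Y,Z$ involve different variables, so they are algebraically independent.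

Recall from the representation theory of $\mathfrak g=\prod_{i=1}^4\mathfrak{sl}_2$: finite-dimensional modules are completely reducible; a nonzero vector killed by all $F_i$ on which $H_i$ acts as $-m_i$ generates an irreducible module of dimension $\prod_i(m_i+1)$; linearly independent such vectors generate a module whose dimension is the sum of these numbers; and under a surjection of modules, vectors killed by all $F_i$ lift to vectors killed by all $F_i$. Call a vector $F$*-killed* if all $F_i$ kill it.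

**Definition (brackets).** Let $\ell_r\in\{p,a_{ij}\}$, i.e. variables killed by all $F_i$. Let $E_i^{(r)}$ be $E_i$ acting on the $r$-th slot of $\ell_1\otimes\ell_2\otimes\ell_3$, and put
$$\langle\ell_1,\ell_2,\ell_3\mid i:c_i,\dots\rangle=\mathrm{mult}\Big(\prod_i\Big(\sum_rc_{i,r}E_i^{(r)}\Big)\ell_1\otimes\ell_2\otimes\ell_3\Big),$$
and similarly with two slots. If $i$ is distinguished in $\ell_r$, then $E_i^{(r)}$ acts as $0$, $c_{i,r}$ is irrelevant and we write $*$. Permuting the slots together with all coefficient vectors does not change a bracket. Put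
$$\varepsilon=(1,-1),\qquad\alpha=(0,1,-1),\qquad\beta=(2,-1,-1).$$

For example, $\langle a_{12},p\mid3:\varepsilon\rangle=a_{12|3}p-a_{12}p_3$. A two-slot bracket all of whose operators are $\varepsilon$, on indices distinguished in neither slot, is $F$-killed: $F_i$ turns $(E_i^{(1)}-E_i^{(2)})\ell_1\otimes\ell_2$ into $\ell_1\otimes\ell_2-\ell_1\otimes\ell_2=0$.

**Proposition 3.** $A_k=B_k$ for all $k\ge2$.

**Proof.** *We count dimensions in degree $2$.* By Weyl's formula for $V(2\omega_4)$,
$$\dim B_2=\prod_{1\le i\le j\le4}\frac{i+j+4}{i+j}=\frac62\cdot\frac73\cdot\frac84\cdot\frac95\cdot\frac84\cdot\frac95\cdot\frac{10}6\cdot\frac{10}6\cdot\frac{11}7\cdot\frac{12}8=594.$$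
In $A_2$, an $F$-killed vector of multidegree $d$ has $H_i$-weight $d_i-2$, so it generates a module of dimension $\prod_i(3-d_i)$. Here are $F$-killed vectors in each multidegree, up to permutation of the indices, with independent images.

* $(1,1,1,1)$: $a_{12}a_{34}$, $a_{13}a_{24}$, $a_{14}a_{23}$, with images $X,Y,Z$. Contribution $3\cdot16=48$.
* $(1,1,0,0)$: $a_{12}p$; six permutations, $6\cdot36=216$.
* $(1,1,2,0)$: $a_{13}a_{23}$; twelve permutations, $12\cdot12=144$.
* $(1,1,2,2)$: $\langle a_{12},p\mid3,4:\varepsilon\rangle=a_{12|34}p-a_{12|3}p_4-a_{12|4}p_3+a_{12}p_{34}$ and $\langle a_{13},a_{23}\mid4:\varepsilon\rangle=a_{13|4}a_{23}-a_{13}a_{23|4}$. With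
$$m_0=(12)(34)^2,\qquad m_1=(13)(34)(24),\qquad m_2=(14)(34)(23)$$
 their images are $m_1+m_2-2m_0$ and $m_1-m_2$, which are independent. Six permutations, $6\cdot2\cdot4=48$.
* $(0,0,0,0)$: $p^2$; $81$.
* $(2,2,0,0)$: $a_{12}^2$; six permutations, $6\cdot9=54$.
* $(2,2,2,2)$: $\langle a_{12},a_{12}\mid3,4:\varepsilon\rangle=2(a_{12}a_{12|34}-a_{12|3}a_{12|4})$, with image $2XY+2XZ-2X^2-2YZ$, and likewise for $a_{13}$ (image with $Y$ in the role of $X$) and $a_{14}$ (with $Z$). They are independent by their $X^2,Y^2,Z^2$ terms. Contribution $3$.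

The sum is $48+216+144+48+81+54+3=594$, so $A_2=B_2$. For $k\ge2$, if $B_k=A_k$, then $B_{k+1}=B_1B_k=B_1A_1A_{k-1}\subseteq B_2A_{k-1}=A_2A_{k-1}=A_{k+1}$. $\square$

For a concrete instance,
$$(\det\Sigma_{12,34})^2=a_{13|2}a_{13|4}-a_{13}a_{13|24}+a_{14|2}a_{14|3}-a_{14}a_{14|23}.$$
Neither side involves the diagonal, and at zero diagonal the right side is $XZ-Y(X+Z-Y)+XY-Z(X+Y-Z)=(Y-Z)^2$.

## 6. Four-by-four matrices: all cubic relations come from quadrics

**Proposition 4.** For $n=4$, $[\mathcal J]_3=[Q]_3$.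

**Step 1 (reduction to $F$-killed vectors).** *This step cuts the problem to nine multidegrees.* $[\mathcal J]_3$ and $[Q]_3$ are $\mathfrak g$-modules. If they differ, a complement of $[Q]_3$ in $[\mathcal J]_3$ contains a nonzero $F$-killed vector, which we may take multihomogeneous of some multidegree $d$. Its weights $d_i-3$ are lowest weights, so $0\le d_i\le3$. So it suffices to show that $F$-killed vectors of $[\mathcal J]_3$ of multidegree $d$, $0\le d_i\le3$, lie in $Q$. If some $d_i=0$, only variables without the index $i$ occur, and the vector is a relation for a $3\times3$ matrix. It lies in $Q$ by Theorem 1. So let all $d_i\in\{1,2,3\}$. The number of odd $d_i$ is even, since each variable has $0$ or $2$ odd indices. Up to permutation this leaves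
$$(1,1,1,1),\ (1,1,1,3),\ (1,1,3,3),\ (1,3,3,3),\ (3,3,3,3),\ (1,1,2,2),\ (1,3,2,2),\ (3,3,2,2),\ (2,2,2,2).$$

**Step 2 (a list of $F$-killed cubics).** *This step gives a finite spanning set in each multidegree.*

**Lemma 5.** The $F$-killed vectors of $R_3(d)$, $d_i\in\{1,2,3\}$, are spanned by the brackets in which, for each $i$:

* if $d_i=1$: $i$ is distinguished in exactly one slot and carries no operator;
* if $d_i=2$: $i$ is distinguished in two slots and carries no operator, or in none and carries $c_i$ with $\sum_rc_{i,r}=0$;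
* if $d_i=3$: $i$ is distinguished in all three slots, or in one slot and carries $\pm(1,-1)$ on the other two.

**Proof.** Multiplication $R_1^{\otimes3}\to R_3$ is a surjective module map, so $F$-killed vectors lift. The variables of one type ($p_K$, or $a_{ij|K}$ with $i,j$ fixed) span $\bigotimes_k\mathbb C^2_k$ over the non-distinguished indices $k$, where $\mathbb C^2_k$ has a basis $v,E_kv$ with $F_kv=0$. So for given types of the three slots we get $\bigotimes_i(\mathbb C_i^2)^{\otimes m_i}$, where $m_i$ is the number of slots in which $i$ is not distinguished, and the joint kernel of the $F_i$ is the tensor product of the kernels. The kernel of $F$ on $(\mathbb C^2)^{\otimes m}$ is spanned by: $1$ for $m=0$; $v$ for $m=1$; $v\otimes v$ and $(E^{(1)}-E^{(2)})v\otimes v$ for $m=2$; $v^{\otimes3}$ and $\sum_rc_rE^{(r)}v^{\otimes3}$ with $\sum c_r=0$ for $m=3$. (The dimensions $1,1,2,3$ are the numbers of irreducible summands.) The contribution to $d_i$ is $3-m_i$ plus twice the number of operators, namely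 $3$; $2$; $1,3$; $0,2$ respectively. Since $d_i\geq1$, $v^{\otimes 3}$ does not occur. $\square$

To enumerate brackets, draw an edge $ij$ for every slot $a_{ij}$. We get a loopless multigraph on $\{1,2,3,4\}$ with at most three edges, where vertex $i$ has degree $1$ if $d_i=1$, degree $0$ or $2$ if $d_i=2$, and degree $1$ or $3$ if $d_i=3$. The degree sum is at most $6$, and a vertex of degree $3$ meets all three edges.

**Step 3 (quadrics to compute with).** *This step provides all relations that we use.* For distinct $a,b,y,z$ the following lie in $\mathcal J$: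

* (q1) $\langle a_{ab},p\mid y:\varepsilon\rangle+a_{ay}a_{by}$;
* (q2) $\langle a_{ay},a_{by}\mid z:\varepsilon\rangle+\langle a_{az},a_{bz}\mid y:\varepsilon\rangle$;
* (q3) $\tfrac12\langle p,p\mid y:\varepsilon,z:\varepsilon\rangle+a_{yz}^2$;
* (q4) for each $i$: $\tfrac12\langle p,p\mid1,2,3,4:\varepsilon\rangle+\sum_{j\ne i}\langle a_{ij},a_{ij}\mid\text{the other two indices}:\varepsilon\rangle$.

All are $F$-killed, so zero diagonal suffices. (q1) becomes $-(ay)(yb)+(ay)(by)=0$. (q2) becomes $-(az)(zy)(by)+(ay)(bz)(zy)-(ay)(yz)(bz)+(az)(by)(yz)=0$. (q3) is $p\,p_{yz}-p_yp_z+a_{yz}^2$. For (q4),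
$$\langle p,p\mid1,2,3,4:\varepsilon\rangle=2p\,p_{1234}-2\sum_ip_ip_{[4]\setminus i}+2(p_{12}p_{34}+p_{13}p_{24}+p_{14}p_{23})$$
has image $2(X^2+Y^2+Z^2-2\Theta)+2(X^2+Y^2+Z^2)$, so
$$\langle p,p\mid1,2,3,4:\varepsilon\rangle\mapsto4(X^2+Y^2+Z^2-\Theta).\tag{6}$$
The image of $\langle a_{12},a_{12}\mid3,4:\varepsilon\rangle$ is $2XY+2XZ-2X^2-2YZ$. That of $\langle a_{34},a_{34}\mid1,2:\varepsilon\rangle$ is the same, because $2(a_{34}a_{34|12}-a_{34|1}a_{34|2})\mapsto2X(Y+Z-X)-2YZ$. The other pairs follow by permutation. For each $i$, the three pairs $ij$ contribute once the version for $X$, once for $Y$, once for $Z$, in total $4\Theta-2(X^2+Y^2+Z^2)-2\Theta=-2(X^2+Y^2+Z^2-\Theta)$, which cancels half of (6).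

**The rule.** Let $q$ be one of these quadrics and $\ell_3\in\{p,a_{ij}\}$. As $Q$ is $E_i$-stable, $u(E_iq)\ell_3+w\,q\,(E_i\ell_3)\in Q$ for all numbers $u,w$. So we may add a third slot $\ell_3$ to all brackets of $q$ and apply operators $i:(u_i,u_i,w_i)$ for further indices $i$ (several, if we like). An index that carried $\varepsilon$ now carries $(1,-1,0)$, with $*$ for the $0$ if it is distinguished in $\ell_3$. We write $\equiv$ for equality modulo $Q$. Permutations of the indices preserve $\mathcal J$ and $Q$. We use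
$$(1,-1,0)=\tfrac12\beta-\tfrac12\alpha,\qquad(1,1,-2)=\tfrac12\beta+\tfrac32\alpha.\tag{7}$$

**Step 4 (the nine multidegrees).** *In each multidegree we reduce the list of Lemma 5 modulo $Q$ to vectors with linearly independent images.* This proves the claim: an $F$-killed $f\in\mathcal J$ is modulo $Q$ a combination of these vectors, its image is $0$, so all coefficients vanish and $f\in Q$.

**Case $(1,1,1,1)$.** *No reduction is needed.* The graph is a perfect matching, so the vectors are $a_{12}a_{34}p,\ a_{13}a_{24}p,\ a_{14}a_{23}p$, with independent images $X,Y,Z$.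

**Case $(1,1,1,3)$.** *We reduce to one vector.* Degrees $(1,1,1,1)$ give $\langle a_{jk},p,a_{4i}\mid4:(1,-1,*)\rangle$ with $\{i,j,k\}=\{1,2,3\}$. Degrees $(1,1,1,3)$ give the star $\tau=a_{14}a_{24}a_{34}$. (q1) with $ab=jk$, $y=4$, times $a_{4i}$, says that each of the former is $\equiv-\tau$. The image of $\tau$ is $(14)(24)(34)\ne0$.

**Case $(1,1,3,3)$.** *We reduce to two vectors.* The graphs are the three matchings and the stars at $3$ and $4$ (degrees $(1,1,3,3)$ would need four edges). The vectors are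
$$\begin{aligned}I&=\langle a_{12},p,a_{34}\mid3,4:(1,-1,*)\rangle,\\I'&=\langle a_{13},a_{24},p\mid3:(*,1,-1),\,4:(1,*,-1)\rangle,\qquad I''\ (\text{from }I'\text{ by }3\leftrightarrow4),\\\tau_3&=\langle a_{13},a_{23},a_{34}\mid4:(1,-1,*)\rangle,\qquad\tau_4=\langle a_{14},a_{24},a_{34}\mid3:(1,-1,*)\rangle.\end{aligned}$$
(q1) with $ab=13$, $y=4$, times $a_{24}$, with $3:(1,1,-1)$, reads
$$\langle a_{13},p,a_{24}\mid4:(1,-1,*),3:(*,1,-1)\rangle+\langle a_{14},a_{34},a_{24}\mid3:(1,*,-1)\rangle\equiv0.$$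
Reordering slots, the first bracket is $-I'$ and the second is $\tau_4$. So $I'\equiv\tau_4$, and by $3\leftrightarrow4$ also $I''\equiv\tau_3$. (q2) with $ab=12$, $\{y,z\}=\{3,4\}$, times $a_{34}$, says $\tau_3+\tau_4\equiv0$. So $I,\tau_3$ span. By the images in the proof of Proposition 3, multiplied by $(34)$,
$$I\mapsto(34)^2[(13)(24)+(14)(23)-2(12)(34)],\qquad\tau_3\mapsto(34)^2[(13)(24)-(14)(23)],$$
which are independent.

**Case $(1,3,3,3)$.** *We show that everything is $\equiv0$.* For $v\in\{2,3,4\}$ and $\{v,x,y\}=\{2,3,4\}$, the matching containing $1v$ and the star at $v$ give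
$$I_v=\langle a_{1v},a_{xy},p\mid v:(*,1,-1),\,x,y:(1,*,-1)\rangle,\qquad\tau_v=\langle a_{1v},a_{vx},a_{vy}\mid x:(1,*,-1),\,y:(1,-1,*)\rangle.$$
(Swapping the last two slots shows that $\tau_v$ is symmetric in $x,y$.) (q1) with $ab=xy$ and singled-out index $v$, times $a_{1v}$, with $x,y:(1,1,-1)$, reads
$$\langle a_{xy},p,a_{1v}\mid v:(1,-1,*),x,y:(*,1,-1)\rangle+\langle a_{xv},a_{yv},a_{1v}\mid x:(*,1,-1),y:(1,*,-1)\rangle\equiv0.$$
After reordering, both $x$ and $y$ change sign in each bracket, so this is $I_v+\tau_v\equiv0$. (q2) with $ab=14$, $y=2$, $z=3$, times $a_{23}$, with $4:(1,1,-1)$, reads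
$$\langle a_{12},a_{24},a_{23}\mid3:(1,-1,*),4:(1,*,-1)\rangle+\langle a_{13},a_{34},a_{23}\mid2:(1,-1,*),4:(1,*,-1)\rangle\equiv0,$$
that is, $\tau_2+\tau_3\equiv0$. Permuting $2,3,4$, $\tau_v+\tau_{v'}\equiv0$ for all $v\neq v'$, so all $\tau_v\equiv0$ and all $I_v\equiv0$.

**Case $(3,3,3,3)$.** *We reduce to four vectors.* The graphs are matchings and stars. For the matchings $\{12,34\},\{13,24\},\{14,23\}$ we get $I_X,I_Y,I_Z$, where
$$I_X=\langle a_{12},a_{34},p\mid1,2:(*,1,-1);\,3,4:(1,*,-1)\rangle.$$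
For the star at $c$ there is one vector up to sign, $\tau_c$ on $a_{ca},a_{cb},a_{cd}$, in which each of $a,b,d$ carries $\pm(1,-1)$ on the two slots where it is not distinguished. (q2) with $y=c$, $z=d$, times $a_{cd}$, with $a,b:(1,1,-1)$, reads
$$\begin{aligned}&\langle a_{ac},a_{bc},a_{cd}\mid d:(1,-1,*),a:(*,1,-1),b:(1,*,-1)\rangle\\&+\langle a_{ad},a_{bd},a_{cd}\mid c:(1,-1,*),a:(*,1,-1),b:(1,*,-1)\rangle\equiv0,\end{aligned}$$
so $\tau_c\equiv\pm\tau_d$. Thus $I_X,I_Y,I_Z,\tau_4$ span.

Image of $I_X$. Sending $T\subseteq\{3,4\}$ to the slot $a_{12}$, $S\subseteq\{1,2\}$ to the slot $a_{34}$ and the rest to $p$, the term is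
$$(-1)^{|S^c|+|T^c|}a_{12|T}\,a_{34|S}\,p_{S^c\cup T^c},\qquad S^c=\{1,2\}\setminus S,\ T^c=\{3,4\}\setminus T.$$
Terms with $|S^c\cup T^c|=1$ vanish. The others are
$$\begin{aligned}a_{12|34}a_{34|12}\,p&\mapsto X(Y+Z-X)^2,\\a_{12|34}a_{34}p_{12}+a_{12}a_{34|12}p_{34}&\mapsto-2X^2(Y+Z-X),\\a_{12|3}a_{34|1}p_{24}+a_{12|4}a_{34|2}p_{13}&\mapsto-2Y^2Z,\\a_{12|3}a_{34|2}p_{14}+a_{12|4}a_{34|1}p_{23}&\mapsto-2YZ^2,\\-a_{12|3}a_{34}p_{124}-a_{12|4}a_{34}p_{123}-a_{12}a_{34|1}p_{234}-a_{12}a_{34|2}p_{134}&\mapsto8XYZ,\\a_{12}a_{34}p_{1234}&\mapsto X(X^2+Y^2+Z^2-2\Theta).\end{aligned}$$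
Here, for example, $a_{12|3}a_{34|1}p_{24}\mapsto-(13)(23)(13)(14)(24)^2=-Y^2Z$ and $-a_{12|3}a_{34}p_{124}\mapsto(13)(23)(34)\cdot2(12)(24)(14)=2XYZ$. The sum is
$$I_X\mapsto4X^3-6X^2(Y+Z)+2X(Y^2+Z^2)+8XYZ-2YZ(Y+Z),$$
and $I_Y,I_Z$ follow by symmetry.

Image of $\tau_4=\langle a_{41},a_{42},a_{43}\mid1:(*,1,-1),2:(-1,*,1),3:(1,-1,*)\rangle$. The eight terms and their images are
$$\begin{aligned}-a_{41|23}a_{42|1}a_{43}&\mapsto XZ(X+Y-Z),& a_{41|2}a_{42|13}a_{43}&\mapsto-XY(X+Z-Y),\\a_{41|3}a_{42|1}a_{43|2}&\mapsto-XYZ,& -a_{41}a_{42|13}a_{43|2}&\mapsto YZ(X+Z-Y),\\a_{41|23}a_{42}a_{43|1}&\mapsto-YZ(X+Y-Z),& -a_{41|2}a_{42|3}a_{43|1}&\mapsto XYZ,\\-a_{41|3}a_{42}a_{43|12}&\mapsto XY(Y+Z-X),& a_{41}a_{42|3}a_{43|12}&\mapsto-XZ(Y+Z-X).\end{aligned}$$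
They sum to $2XZ(X-Z)+2XY(Y-X)+2YZ(Z-Y)=2(X-Y)(Y-Z)(Z-X)$.

Independence: among the four images, $X^3$ occurs only in $I_X$, $Y^3$ only in $I_Y$, $Z^3$ only in $I_Z$, and the image of $\tau_4$ is nonzero.

**Case $(1,1,2,2)$.** *We reduce to three vectors.* Degrees $(1,1,0,0)$ give the edge $12$; $(1,1,2,0)$ and $(1,1,0,2)$ give paths through $3$ or $4$; $(1,1,2,2)$ gives $\{12,34,34\}$, $\{13,34,24\}$, $\{14,34,23\}$. So the vectors are, with sum-zero $c,c'$,
$$\begin{gathered}g[c|c']=\langle a_{12},p,p\mid3:c,4:c'\rangle,\qquad P_3[c]=\langle a_{13},a_{23},p\mid4:c\rangle,\qquad P_4[c]=\langle a_{14},a_{24},p\mid3:c\rangle,\\\pi=a_{13}a_{34}a_{24},\qquad\pi'=a_{14}a_{34}a_{23},\qquad D=a_{12}a_{34}^2.\end{gathered}$$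
The sum-zero vectors in $\mathbb C^3$ are spanned by $\alpha,\beta$. Swapping slots $2,3$ fixes $g$ and sends $\alpha\mapsto-\alpha$, $\beta\mapsto\beta$, so $g[\alpha|\beta]=g[\beta|\alpha]=0$ and $g_{\alpha\alpha}=g[\alpha|\alpha]$, $g_{\beta\beta}=g[\beta|\beta]$ span the $g$'s. By (7),
$$g[(1,-1,0)\,|\,(1,1,-2)]=\tfrac14g_{\beta\beta}-\tfrac34g_{\alpha\alpha}.\tag{8}$$
The relations are as follows.

* (q1) with $ab=12$, $y=3$, times $p$, $4:(1,1,-2)$: $g[(1,-1,0)|(1,1,-2)]+P_3[1,1,-2]\equiv0$. So $P_3[1,1,-2]\equiv\frac34g_{\alpha\alpha}-\frac14g_{\beta\beta}$. By $3\leftrightarrow4$, which fixes $g_{\alpha\alpha}$ and $g_{\beta\beta}$, $P_4[1,1,-2]$ is the same.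
* (q2) with $ab=12$, times $p$: $P_3[1,-1,0]+P_4[1,-1,0]\equiv0$.
* (q3) on $\{3,4\}$ times $a_{12}$: $\frac12g_{\alpha\alpha}+D\equiv0$, since $(1,-1,0)$ in the slots $(p,p,a_{12})$ is $\alpha$ in the order $(a_{12},p,p)$.
* (q1) with $ab=23$, $y=4$, times $a_{13}$: $\langle a_{23},p,a_{13}\mid4:(1,-1,0)\rangle+a_{24}a_{34}a_{13}\equiv0$, i.e. $\pi\equiv-P_3[0,1,-1]$.
* (q1) with $ab=13$, $y=4$, times $a_{23}$: $\langle a_{13},p,a_{23}\mid4:(1,-1,0)\rangle+a_{14}a_{34}a_{23}\equiv0$, i.e. $\pi'\equiv-P_3[1,0,-1]$.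

As $(1,1,-2)$ and $(1,-1,0)$ span the sum-zero vectors, $g_{\alpha\alpha},g_{\beta\beta},P_3[1,-1,0]$ span everything. Images, with $p_3=p_4=0$: $g_{\alpha\alpha}\mapsto2(12)\cdot(-(34)^2)=-2m_0$. In $g_{\beta\beta}$ the indices $3,4$ must go to the same slot, so $g_{\beta\beta}\mapsto4(m_1+m_2-m_0)-2m_0=4(m_1+m_2)-6m_0$. And $P_3[1,-1,0]\mapsto m_1-m_2$. These are independent.

**Case $(1,3,2,2)$.** *We reduce to two vectors.* If vertex $2$ has degree $1$, the graphs are those of the previous case. If it has degree $3$, all three edges contain $2$ and the degree sum is $6$, so the graph is $\{12,23,23\}$ or $\{12,24,24\}$. The vectors are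
$$\begin{gathered}g[c|c']=\langle a_{12},p,p\mid2:(*,1,-1),3:c,4:c'\rangle,\\P_3[c]=\langle a_{13},a_{23},p\mid2:(1,*,-1),4:c\rangle,\qquad\pi=\langle a_{13},a_{34},a_{24}\mid2:(1,-1,*)\rangle,\qquad\tau_3[c]=\langle a_{12},a_{23},a_{23}\mid4:c\rangle,\end{gathered}$$
the vectors $P_4,\pi',\tau_4$ obtained by $3\leftrightarrow4$, and the vector on $a_{12},a_{34},a_{34}$ with $2:(*,1,-1)$. The last is $0$, because swapping its equal slots changes its sign. Swapping slots $2,3$ in $g$ changes the sign of the operator of $2$, so $g[c|c']$ changes sign when both $\alpha$'s are negated. Hence $g[\alpha|\alpha]=g[\beta|\beta]=0$, and $g_{\alpha\beta}=g[\alpha|\beta]$, $g_{\beta\alpha}=g[\beta|\alpha]$ span. Swapping the last slots of $\tau_3$ gives $\tau_3[\alpha]=0$, so $\tau_3[c]=\frac{c_1}2\tau_3[\beta]$. The relations (each also with $3\leftrightarrow4$, which exchanges $g_{\alpha\beta}$ and $g_{\beta\alpha}$) are as follows.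

* (q1) with $ab=12$, $y=3$, times $p$, $2:(1,1,-1)$, $4:(1,1,-2)$: $g[(1,-1,0)|(1,1,-2)]+P_3[1,1,-2]\equiv0$, so $P_3[1,1,-2]$ lies in the span of the $g$'s.
* (q3) on $\{2,3\}$ times $a_{12}$, $4:(1,1,-2)$: $\frac12\langle p,p,a_{12}\mid2:(1,-1,*),3:(1,-1,0),4:(1,1,-2)\rangle+\langle a_{23},a_{23},a_{12}\mid4:(1,1,-2)\rangle\equiv0$. In the order with $a_{12}$ first, $3$ carries $\alpha$ and $4$ carries $(-2,1,1)=-\beta$. So $-\frac12g_{\alpha\beta}-\tau_3[\beta]\equiv0$.
* (q1) with $ab=13$, $y=2$, times $a_{23}$, $4:(1,1,-2)$: $\langle a_{13},p,a_{23}\mid2:(1,-1,*),4:(1,1,-2)\rangle+\langle a_{12},a_{23},a_{23}\mid4:(1,1,-2)\rangle\equiv0$, i.e. $P_3[1,-2,1]\equiv-\frac12\tau_3[\beta]$.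
* (q1) with $ab=23$, $y=4$, times $a_{13}$, $2:(1,1,-1)$: $\langle a_{23},p,a_{13}\mid4:(1,-1,0),2:(*,1,-1)\rangle+\langle a_{24},a_{34},a_{13}\mid2:(*,1,-1)\rangle\equiv0$. Reordered, this is $-P_3[0,1,-1]-\pi\equiv0$.

As $(1,1,-2)$ and $(1,-2,1)$ span the sum-zero vectors, everything lies in the span of $g_{\alpha\beta},g_{\beta\alpha}$. Image of $g_{\alpha\beta}$: if $4$ goes to $a_{12}$ (coefficient $2$), then $2,3$ must share a slot, giving $2\cdot(-(14)(24))\cdot2\cdot(-(23)^2)$. If $4$ goes to a slot $p$ (coefficient $-1$), all of $2,3,4$ must share it, giving $-(12)\cdot2(23)(34)(24)$ for each of the two slots. So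
$$g_{\alpha\beta}\mapsto4(14)(24)(23)^2-4(12)(23)(34)(24),\qquad g_{\beta\alpha}\mapsto4(13)(23)(24)^2-4(12)(23)(34)(24),$$
which are independent.

**Case $(3,3,2,2)$.** *We reduce to three vectors.* If vertices $1,2$ have degree $1$, the graphs are those of case $(1,1,2,2)$. If one of them, $i$, has degree $3$ and the other degree $1$, the graph is $\{12,ix,ix\}$ with $x\in\{3,4\}$. If both have degree $3$, it is $\{12,12,12\}$. The vectors are
$$\begin{gathered}g[c|c']=\langle a_{12},p,p\mid1,2:(*,1,-1),3:c,4:c'\rangle,\\P_3[c]=\langle a_{13},a_{23},p\mid1:(*,1,-1),2:(1,*,-1),4:c\rangle,\quad P_4\text{ (from }P_3\text{ by }3\leftrightarrow4),\\D=\langle a_{12},a_{34},a_{34}\mid1,2:(*,1,-1)\rangle,\\\tau_{ix}[c]=\langle a_{12},a_{ix},a_{ix}\mid i':(*,1,-1),x':c\rangle,\quad\{i,i'\}=\{1,2\},\ \{x,x'\}=\{3,4\},\\\rho[c|c']=\langle a_{12},a_{12},a_{12}\mid3:c,4:c'\rangle,\end{gathered}$$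
and $\pi$ on $a_{13},a_{34},a_{24}$, $\pi'$ on $a_{14},a_{34},a_{23}$, each unique up to sign, since $1$ and $2$ carry $\pm(1,-1)$ on the two slots where they are not distinguished. Swapping slots $2,3$ in $g$ changes two signs, so as in case $(1,1,2,2)$ the $g$'s are spanned by $g_{\alpha\alpha},g_{\beta\beta}$, and (8) holds. Swapping the equal slots in $\tau_{ix}$ gives $\tau_{ix}[\beta]=0$, so $\tau_{ix}[c]=\frac{c_2-c_3}2\tau_{ix}[\alpha]$. Let $U\subset\mathbb C^3$ be the space of sum-zero vectors, an irreducible $S_3$-module. The slots of $\rho$ are equal, so for every linear functional $\theta$ on $R$, $\theta(\rho[c|c'])$ is an $S_3$-invariant bilinear form on $U$. By Schur's lemma this form is a multiple of $c\cdot c'$. So $\rho[c|c']=(c\cdot c')\rho_0$ for a fixed $\rho_0$. The relations are as follows.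

* (q1) with $ab=12$, $y=3$, times $p$, with $1,2:(1,1,-1)$, $4:(1,1,-2)$: $g[(1,-1,0)|(1,1,-2)]+P_3[1,1,-2]\equiv0$. So by (8) and $3\leftrightarrow4$, $P_3[1,1,-2]\equiv P_4[1,1,-2]\equiv\frac34g_{\alpha\alpha}-\frac14g_{\beta\beta}$.
* (q2) with $ab=12$, times $p$, $1,2:(1,1,-1)$: $P_3[1,-1,0]+P_4[1,-1,0]\equiv0$.
* (q3) on $\{1,2\}$ times $a_{12}$, $3,4:(1,1,-2)$: with $a_{12}$ first, $3$ and $4$ carry $-\beta$ in the first bracket, so $\frac12g_{\beta\beta}+\rho[(1,1,-2)|(1,1,-2)]=\frac12g_{\beta\beta}+6\rho_0\equiv0$. So all $\rho$ lie in the span of $g_{\beta\beta}$.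
* (q1) with $ab=23$, $y=1$, times $a_{13}$, $2:(1,1,-1)$, $4:(1,1,-2)$: $\langle a_{23},p,a_{13}\mid1:(1,-1,*),2:(*,1,-1),4:(1,1,-2)\rangle+\langle a_{12},a_{13},a_{13}\mid2:(*,1,-1),4:(1,1,-2)\rangle\equiv0$. In the order $(a_{13},a_{23},p)$ the first bracket has $1:(*,1,-1)$, $2:(-1,*,1)$, $4:(-2,1,1)$. So $-P_3[-2,1,1]+\frac32\tau_{13}[\alpha]\equiv0$. By symmetry in $1\leftrightarrow2$ and $3\leftrightarrow4$ (the swap $1\leftrightarrow2$ sends $P_3[c_1,c_2,c_3]$ to $P_3[c_2,c_1,c_3]$), every $\tau_{ix}$ is a combination of vectors $P_x[c]$.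
* (q2) with $ab=23$, $y=1$, $z=4$, times $a_{13}$, $2:(1,1,-1)$: $\langle a_{12},a_{13},a_{13}\mid4:(1,-1,0),2:(*,1,-1)\rangle+\langle a_{24},a_{34},a_{13}\mid1:(1,-1,*),2:(*,1,-1)\rangle\equiv0$, i.e. $\pi\equiv\pm\tau_{13}[1,-1,0]$. By $3\leftrightarrow4$, $\pi'\equiv\pm\tau_{14}[1,-1,0]$.
* (q4) with $i=3$, times $a_{12}$: $\frac12g_{\alpha\alpha}+\tau_{13}[\alpha]+\tau_{23}[\alpha]+D\equiv0$, since with $a_{12}$ in front the coefficients $(1,-1,0)$ become $(0,1,-1)=\alpha$ for indices $3,4$ and $(*,1,-1)$ for $1,2$.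

So $g_{\alpha\alpha},g_{\beta\beta},P_3[1,-1,0]$ span. Images:

By (6), $g_{\alpha\alpha}=a_{12}\langle p,p\mid1,2,3,4:\varepsilon\rangle\mapsto4(12)(X^2+Y^2+Z^2-\Theta)$.

In $g_{\beta\beta}$, split by where $3,4$ go. Both to $a_{12}$: $4a_{12|34}\cdot2p_{12}\mapsto-8(12)X(Y+Z-X)$. Only $3$ to $a_{12}$: coefficient $-2$, and $1,2,4$ must share a slot (two choices), $-2a_{12|3}\cdot2p_{124}\mapsto8(12)YZ$. Only $4$ to $a_{12}$: likewise $8(12)YZ$. Neither:
$$a_{12}\,[\,2p_{1234}+2p_{12}p_{34}-2p_{13}p_{24}-2p_{14}p_{23}]\mapsto(12)\,[\,2(X^2+Y^2+Z^2-2\Theta)+2X^2-2Y^2-2Z^2]=(12)(4X^2-4\Theta).\tag{9}$$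
The sum is $(12)(12X^2-12XY-12XZ+12YZ)$, so $g_{\beta\beta}\mapsto12(12)(X-Y)(X-Z)$.

In $P_3[1,-1,0]$, terms with $p_1$ or $p_2$ vanish, and what remains is
$$\begin{aligned}a_{13|24}a_{23|1}\,p&\mapsto-(12)Y(X+Z-Y),& a_{13|4}a_{23}p_{12}&\mapsto(12)XZ,\\-a_{13|2}a_{23|14}\,p&\mapsto(12)Z(X+Y-Z),& -a_{13}a_{23|4}p_{12}&\mapsto-(12)XY,\end{aligned}$$
with sum $(12)(Y^2-Z^2-2XY+2XZ)=(12)(Y-Z)(Y+Z-2X)$.

After division by $(12)$, the first two images are symmetric in $Y\leftrightarrow Z$ and independent (only the first contains $Y^2$), and the third is nonzero and antisymmetric. So the three are independent.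

**Case $(2,2,2,2)$.** *We reduce to a space of dimension at most five.* All degrees are $0$ or $2$. One nonzero degree would need a loop, and four would need four edges. So the graph is empty, a double edge, or a triangle, and the vectors are
$$N[c_1|c_2|c_3|c_4]=\langle p,p,p\mid1:c_1,\dots,4:c_4\rangle,\qquad D_{ij}[c|c']=\langle p,a_{ij},a_{ij}\mid k:c,l:c'\rangle,$$
and $C_{ijk}[c]$ on $a_{ij},a_{ik},a_{jk}$ with $l:c$, where $\{i,j,k,l\}=[4]$. The $N$'s span a quotient of the coinvariants $(U^{\otimes4})_{S_3}$. The character of $U$ is $2,0,-1$ on the identity, the three transpositions, the two $3$-cycles, so this space has dimension $\frac16(16+3\cdot0+2\cdot1)=3$. Swapping the equal slots of $D_{ij}$ shows that $D_{ij}[\alpha|\alpha]$ and $D_{ij}[\beta|\beta]$ span the $D_{ij}$'s. The relations are as follows.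

* (q3) on $\{i,j\}$ times $p$, $k,l:(1,1,-2)$: $\frac12\langle p,p,p\mid i,j:(1,-1,0),k,l:(1,1,-2)\rangle+\langle a_{ij},a_{ij},p\mid k,l:(1,1,-2)\rangle\equiv0$. With $p$ first, the second bracket has $k,l:-\beta$, so $D_{ij}[\beta|\beta]$ is $\equiv$ a multiple of an $N$.
* (q1) with $ab=ij$, $y=k$, times $a_{ij}$, $l:(1,1,-2)$: $\langle a_{ij},p,a_{ij}\mid k:(1,-1,0),l:(1,1,-2)\rangle+\langle a_{ik},a_{jk},a_{ij}\mid l:(1,1,-2)\rangle\equiv0$. With $p$ moved to the front, the first bracket has $k:(-1,1,0)=-\frac12\beta+\frac12\alpha$ and $l:(1,1,-2)=\frac12\beta+\frac32\alpha$, so it equals $-e_{ij}$ with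
$$e_{ij}=\tfrac14D_{ij}[\beta|\beta]-\tfrac34D_{ij}[\alpha|\alpha].$$
 So $e_{ij}\equiv C_{ijk}[c]$ with $c=-2$ on $a_{ij}$ and $1$ on the other two slots. As $e_{ij}$ is symmetric in $k,l$, the same holds with $k,l$ exchanged.

Since $(-2,1,1)+(1,-2,1)+(1,1,-2)=0$, we get $e_{ij}+e_{ik}+e_{jk}\equiv0$ for every triple. The relations for $ijk$ and $ijl$ minus those for $ikl$ and $jkl$ give $2e_{ij}-2e_{kl}\equiv0$. So $e_{34}\equiv e_{12}$, $e_{24}\equiv e_{13}$, and $e_{14}\equiv e_{23}\equiv-e_{12}-e_{13}$. The vectors $(-2,1,1),(1,-2,1)$ span $U$, so all $C_{ijk}[c]$ are combinations of the $e$'s, and all $D_{ij}$ are combinations of the $N$'s and the $e$'s. Everything lies in the span of the $N$'s, $e_{12}$ and $e_{13}$, of dimension at most $5$. Images: for $N$ with $\alpha$ on $1,2$ and $\beta$ on $3,4$, sending $3,4$ both to the first slot gives $4p_{34}\cdot2p_{12}\mapsto8X^2$, sending exactly one of them there gives $0$ since $p_3=p_4=0$, and sending none gives, with $p$ instead of $a_{12}$ in (9),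 $4X^2-4\Theta$. The total is $12X^2-4\Theta$. Permuting indices, $12Y^2-4\Theta$ and $12Z^2-4\Theta$ also occur. Further,
$$e_{12}\equiv\langle a_{13},a_{23},a_{12}\mid4:(1,1,-2)\rangle=a_{13|4}a_{23}a_{12}+a_{13}a_{23|4}a_{12}-2a_{13}a_{23}a_{12|4}\mapsto2YZ-XY-XZ,$$
and by $2\leftrightarrow3$, which exchanges $X$ and $Y$ and fixes $Z$, $e_{13}\mapsto2XZ-XY-YZ$. These five images are independent: the squares separate the first three, and the last two are independent of each other. So the image map is injective on this five-dimensional space. This completes the proof of Proposition 4. $\blacksquare$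

## 7. From cubics to all degrees for $n=4$

Let $b_1,b_2$ be two variables for a basis of the span of $\det\Sigma_{12,34},\det\Sigma_{13,24},\det\Sigma_{14,23}$, so that $S=R[b_1,b_2]=\mathrm{Sym}(B_1)$ and $B=S/\mathcal I$, with $\mathcal I$ generated by its quadrics (Kostant) and $\mathcal I\cap R=\mathcal J$. Put $A'=R/Q$. There is a surjection $A'\to A=R/\mathcal J$. Since $[\mathcal J]_1=0$ (the $40$ minors are independent) and by Proposition 4, $A'_k=A_k\subseteq B_k$ for $k\le3$. The idea is to glue two basis vectors to $A'$, turn the result into an $S$-module, and recognize it as a quotient of $B$. That only requires identities in degrees at most $3$, where $A'$ and $A$ already agree.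

**Step 1 (rewriting rules).** *This step describes the quadrics of $\mathcal I$.* By Proposition 3, $B_2=A_2$. So we can choose $q_{ij}=q_{ji}\in R_2$ and $q_{wi}\in R_2$, linear in $w\in R_1$, with $b_ib_j\equiv q_{ij}$ and $wb_i\equiv q_{wi}$ modulo $\mathcal I$. Given a quadric in $\mathcal I$, subtracting multiples of $b_ib_j-q_{ij}$ and $wb_i-q_{wi}$ leaves an element of $R_2\cap\mathcal I=[\mathcal J]_2$. So the quadrics of $\mathcal I$ are spanned by the $b_ib_j-q_{ij}$, the $wb_i-q_{wi}$ and $[\mathcal J]_2$.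

**Step 2 (an $R$-module).** *This step builds the candidate for $B$.* Let $M=A'\oplus\mathbb C\bar b_1\oplus\mathbb C\bar b_2$ with $\bar b_i$ in degree $1$, and let $w\in R_1$ act on $A'$ by multiplication and by $w\bar b_i:=q_{wi}\in A'_2$. The actions of $w$ and $w'$ commute on $\bar b_i$: $w'q_{wi}-wq_{w'i}$ maps to $w'wb_i-ww'b_i=0$ in $B$, so it lies in $[\mathcal J]_3=[Q]_3$. Thus $M$ is an $R$-module. It is presented by generators $1,\bar b_1,\bar b_2$ and relations $[\mathcal J]_2\cdot1=0$, $w\bar b_i=q_{wi}\cdot1$. Indeed, in the module so presented every element has the form $r\cdot1+c_1\bar b_1+c_2\bar b_2$ with $r\in R$, $c_i\in\mathbb C$, and $Q\cdot1=0$. So it is a quotient of the vector space $A'\oplus\mathbb C^2$ and maps onto $M$, with composite the identity.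

**Step 3 (multiplication by $b_j$).** *This step extends the action to $S$.* Define $R$-linear maps $\beta_j:M\to M$ by $1\mapsto\bar b_j$, $\bar b_i\mapsto q_{ij}$. We check the relations of the presentation. If $f=\sum ww'\in[\mathcal J]_2$ (a sum of products of linear forms), then $f\bar b_j=\sum wq_{w'j}\in A'_3=A_3\subseteq B_3$ equals $\sum ww'b_j=fb_j=0$. For the relation $w\bar b_i=q_{wi}\cdot1$, the two sides go to $wq_{ij}$ and $q_{wi}\bar b_j$. Both lie in $A'_3=A_3\subseteq B_3$ and equal $wb_ib_j$ there. So $\beta_j$ is well defined. The maps commute: on $1$, $\beta_1\beta_2(1)=q_{12}=\beta_2\beta_1(1)$. On $\bar b_i$, $\beta_1\beta_2(\bar b_i)=q_{2i}\bar b_1$ and $\beta_2\beta_1(\bar b_i)=q_{1i}\bar b_2$ both lie in $A'_3\subseteq B_3$ and equal $b_1b_2b_i$. Letting $b_j$ act as $\beta_j$ makes $M$ an $S$-module, generated by $1$ since $b_j\cdot1=\bar b_j$.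

**Step 4 (comparison).** *This step finishes the case $n=4$.* All quadrics of $\mathcal I$ kill $1$: $(b_ib_j-q_{ij})\cdot1=\beta_i(\bar b_j)-q_{ij}=0$, $(wb_i-q_{wi})\cdot1=w\bar b_i-q_{wi}=0$, and $[\mathcal J]_2\cdot1=0$. As $\mathcal I$ is generated by its quadrics, $\mathcal I\cdot1=0$, so $M$ is a quotient of $S/\mathcal I=B$. For $k\ge2$ therefore $\dim A'_k=\dim M_k\le\dim B_k=\dim A_k$, using Proposition 3. Since $A'\to A$ is onto, $A'=A$, that is, $\mathcal J_4=Q_4$.

**Proof of Theorem B.2.** $\mathcal J_3=Q_3$ by Theorem 1, $\mathcal J_4=Q_4$ by Step 4, and $\mathcal J_n\ne Q_n$ for $n\ge5$ by Theorem A. $\blacksquare$
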